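# Universal BPB domain spaces that are not uniformly convex

Throughout, $X,Y$ are Banach spaces over $\mathbb K=\mathbb R$ or $\mathbb C$, $B_X$ and $S_X$ are the closed unit ball and unit sphere, $L(X,Y)$ carries the operator norm, $\mathbb T=\{\theta\in\mathbb K:|\theta|=1\}$, and $[x]=\mathbb Kx$.

## Uniformly convex domains: pushing toward a point

Suppose an operator almost attains its norm at a point. Can we move both the operator and the point slightly so that the new operator attains its norm exactly at the new point, with control that does not depend on the operator? The following definition is due to Acosta, Aron, García and Maestre (2008).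

**Definition (BPBp).** The pair $(X,Y)$ has the *Bishop-Phelps-Bollobás property* if for every $\varepsilon\in(0,1)$ there is $\eta(\varepsilon)>0$ such that whenever $T_0\in S_{L(X,Y)}$, $x_0\in S_X$ and $\|T_0x_0\|>1-\eta(\varepsilon)$, there are $S\in L(X,Y)$ and $x\in S_X$ with
$$1=\|S\|=\|Sx\|,\qquad \|x_0-x\|<\varepsilon,\qquad \|T_0-S\|<\varepsilon .$$

**Definition (universal BPB domain space).** $X$ is a *universal BPB domain space* if $(X,Y)$ has the BPBp for every Banach space $Y$ over the same field.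

Even when $T_0$ attains its norm, something has to move. On the Euclidean plane let $T_0=\operatorname{diag}(1,1-\tau)$ with small $\tau>0$, and $x_0=e_2$. Then $\|T_0e_2\|=1-\tau$, but $T_0$ attains its norm only at $\pm e_1$, at distance $\sqrt2$ from $e_2$. Here $S=I$ and $x=e_2$ do the job, with $\|S-T_0\|=\tau$.

Recall that $X$ is *uniformly convex* if for every $\varepsilon>0$ there is $\omega>0$ such that $x,y\in B_X$ and $\|x-y\|\ge\varepsilon$ imply $\|\frac{x+y}2\|\le1-\omega$.

**Proposition 1.** Every uniformly convex Banach space is a universal BPB domain space.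

The idea is to correct $T$ on the domain side: replace $T$ by $TD$, where $D\in L(X,X)$ is close to the identity, keeps (nearly) the point $x_0$, and shrinks every vector of the ball that is far from $\mathbb Tx_0$. Whatever $T$ is, $TD$ can then be almost normed only near $\mathbb Tx_0$. We isolate what $D$ must do.

**Definition (condition $P$).** Let $\varepsilon,\delta\in(0,1)$ and $x_0\in S_X$. We say that $P(\varepsilon,\delta)$ *holds at* $x_0$ if there are $D\in L(X,X)$ and $x_1\in B_X$ with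
$$\|D-I\|\le\varepsilon,\qquad \|Dx_1-x_0\|\le\tfrac{\delta}{4},\qquad \|Dx\|\le1-\delta\ \text{ whenever }x\in B_X,\ \operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon.\tag{1}$$

For example, let $X$ be a Hilbert space and $Dx=(1-s)x+s\langle x,x_0\rangle x_0$ with $s=\varepsilon/2$, $x_1=x_0$. Then $Dx_0=x_0$ and $\|D-I\|\le2s=\varepsilon$. If $x\in B_X$ and $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon$, then $\varepsilon^2\le\|x\|^2+1-2|\langle x,x_0\rangle|$, so $|\langle x,x_0\rangle|\le1-\varepsilon^2/2$ and $\|Dx\|\le1-s\varepsilon^2/2$. So $P(\varepsilon,\varepsilon^3/4)$ holds at every point.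

Note that $x_1$ is allowed to be different from $x_0$. In the example we did not use this; later it will be everything.

**Lemma 2.** Suppose that for each $\varepsilon\in(0,1)$ there is $\delta(\varepsilon)\in(0,1)$ such that at every $x_0\in S_X$ condition $P(\varepsilon,\delta')$ holds for some $\delta'\in[\delta(\varepsilon),1)$. Then $X$ is a universal BPB domain space, and $\eta(\varepsilon)=\delta(\varepsilon/8)/4$ works for all $Y$.

*Proof.* **Step 1 (improve an almost-norming point once).** Let $\|T\|=1$, $x_0\in S_X$, $\|Tx_0\|>1-\delta(\varepsilon)/4$ and $\nu\in(0,1)$. We look for $T'$, $z$ of norm one with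
$$\|T'-T\|\le2\varepsilon,\qquad\|z-x_0\|<\varepsilon,\qquad\|T'z\|>1-\nu.$$
Take $\delta'\ge\delta(\varepsilon)$ with $P(\varepsilon,\delta')$ at $x_0$, and the corresponding $D,x_1$. Then $\|Tx_0\|>1-\delta'/4$. Put $S=TD$. Then $\|S-T\|\le\varepsilon$, and $\|Sx_1\|\ge\|Tx_0\|-\delta'/4>1-\delta'/2$, so $\|S\|>1-\delta'/2$. On the other hand $\|Sx\|\le\|Dx\|\le1-\delta'$ if $x\in B_X$ and $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon$. Both $(1-\nu)\|S\|$ and $1-\delta'$ are smaller than $\|S\|$, so we can choose $z\in S_X$ with $\|Sz\|>\max\{(1-\nu)\|S\|,1-\delta'\}$. Then $\operatorname{dist}(z,\mathbb Tx_0)<\varepsilon$, so $\|z-\theta x_0\|<\varepsilon$ for some $\theta\in\mathbb T$; replace $z$ by $\bar\theta z$. With $T'=S/\|S\|$ we have $\|T'z\|>1-\nu$ and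
$$\|T'-T\|\le\big|1-\|S\|\big|+\|S-T\|\le2\|S-T\|\le2\varepsilon .$$

**Step 2 (iterate and pass to the limit).** Let $\varepsilon_n=\varepsilon/2^{n+2}$ and $\delta_n=\delta(\varepsilon_n)$, so $\varepsilon_1=\varepsilon/8$. Let $\|T_0\|=1$, $z_0\in S_X$, $\|T_0z_0\|>1-\delta_1/4$. For $n=1,2,\dots$ apply Step 1 to $T_{n-1},z_{n-1}$ with $\varepsilon_n$ and $\nu_n=\min\{\delta_{n+1}/4,2^{-n}\}$. This gives norm-one $T_n,z_n$ with
$$\|T_n-T_{n-1}\|\le2\varepsilon_n,\qquad\|z_n-z_{n-1}\|<\varepsilon_n,\qquad\|T_nz_n\|>1-\nu_n .$$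
The last inequality with $\nu_n\le\delta_{n+1}/4$ allows the next step. The sequences are Cauchy; let $S=\lim T_n$, $z=\lim z_n$. Since $\|T_nz_n\|>1-2^{-n}$, we get $\|S\|=\|z\|=\|Sz\|=1$. Finally $\|S-T_0\|\le\sum2\varepsilon_n=\varepsilon/2<\varepsilon$ and $\|z-z_0\|\le\sum\varepsilon_n<\varepsilon$. $\square$

*Proof of Proposition 1.* Let $\varepsilon\in(0,1)$ and take $\omega\in(0,\frac12)$ for this $\varepsilon$ from uniform convexity. Given $x_0\in S_X$, choose $\varphi\in S_{X^*}$ with $\varphi(x_0)=1$ and put, with $s=\varepsilon/2$,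
$$D=(1-s)I+s\,\varphi(\cdot)x_0,\qquad x_1=x_0.\tag{2}$$
Then $Dx_0=x_0$ and $\|D-I\|\le2s=\varepsilon$. Let $x\in B_X$ with $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon$, and write $\varphi(x)=\theta|\varphi(x)|$, $\theta\in\mathbb T$. Since $\|\bar\theta x-x_0\|=\|x-\theta x_0\|\ge\varepsilon$,
$$1-\omega\ \ge\ \Big\|\frac{\bar\theta x+x_0}2\Big\|\ \ge\ \frac{|\varphi(x)|+1}2,\qquad\text{so}\qquad|\varphi(x)|\le1-2\omega .$$
Hence $\|Dx\|\le(1-s)+s(1-2\omega)=1-\varepsilon\omega$. So $P(\varepsilon,\varepsilon\omega)$ holds at every point, and Lemma 2 applies. $\square$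

## A flat segment in the sphere

What changes in general? Uniform convexity entered at one place only: $|\varphi(x)|$ close to $1$ forces $x$ to be close to $\mathbb Tx_0$. The question, which is taken from "Bishop-Phelps-Bollobás version of Lindenstrauss properties A and B", is whether this is unavoidable: **is every universal BPB domain space uniformly convex?**

We use the following known facts.

* (F1) If $X$ is a universal BPB domain space isomorphic to a strictly convex space, then the extreme points of $B_X$ are dense in $S_X$.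
* (F2) A real $2$-dimensional universal BPB domain space is uniformly convex.
* (F3) $\ell_1$ and $\ell_1^2$ are not universal BPB domain spaces.

The answer to the question is no.

**Theorem 3.** For every integer $d\ge3$ there is a norm on $\mathbb R^d$ making it a universal BPB domain space whose unit sphere contains a non-degenerate segment. In particular it is not uniformly convex, nor even strictly convex.

By (F2), and since dimension $1$ is trivial, $d\ge3$ is the optimal range for real spaces.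

**Theorem 4.** Let $H\ne\{0\}$ be any Banach space over $\mathbb K$ and $0<\kappa\le1/100$. There are a set $\Gamma$ (countably infinite if $H$ is separable) and an equivalent norm $\|\cdot\|$ on $X=H\oplus\ell_2(\Gamma)$ such that

* $\|h\|^2+|r|^2\le\|(h,r)\|^2\le\|h\|^2+(1+\kappa)|r|^2$ for $h\in H$, $r\in\ell_2(\Gamma)$; in particular $H$ sits isometrically in $X$, and $(h,r)\mapsto h$ is a norm-one projection;
* $X$ is a universal BPB domain space, with $\eta(\varepsilon)$ depending only on $\varepsilon,\kappa$ (not on $H$ or $Y$).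

**Corollary 5.** Over both fields, universal BPB domain spaces need not be strictly convex, reflexive, superreflexive, or have the Radon–Nikodým property (RNP), and need not be isomorphic to a uniformly convex space. Every separable $H$ is isometric to a 1-complemented subspace of a universal BPB domain space isomorphic to $H\oplus\ell_2$. The property of being a universal BPB domain space does not pass to 1-complemented subspaces.

**Where the push (2) stops.** Let $[a,b]\subset S_X$ be a non-degenerate segment and $x_0$ an interior point of it. If $\varphi\in S_{X^*}$ and $\varphi(x_0)=1$, then $\operatorname{Re}\varphi\le1$ on $[a,b]$ with equality at an interior point, so $\operatorname{Re}\varphi=1$, hence $\varphi=1$, on all of $[a,b]$. The operator (2) maps $x\in[a,b]$ to $(1-s)x+sx_0\in[a,b]$, which has norm one: it slides the segment into itself and shrinks none of it.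

**In the plane no other operator helps.** Let $X$ be real and $2$-dimensional, $[a,b]\subset S_X$ with $a\neq b$, $x_0=\frac{a+b}2$, and $\varphi\in S_{X^*}$ with $\varphi(x_0)=1$, so $\varphi(a)=\varphi(b)=1$. Then $a,b$ are linearly independent and the open cone $K=\{\alpha a+\beta b:\alpha,\beta>0\}$ contains $x_0$. Choose $\varepsilon\in(0,1)$ with $\varepsilon\le\frac12\|a-b\|$ such that the closed ball of radius $\varepsilon$ around $x_0$ lies in $K$. Suppose $\|D-I\|\le\varepsilon$, $Dx_1=x_0$ with $x_1\in B_X$, and $\|Dx\|<1$ for all $x\in B_X$ at distance at least $\varepsilon$ from $\pm x_0$. The points $a,b$ are at that distance: $\|a-x_0\|=\|b-x_0\|=\frac12\|a-b\|$, and $\|a+x_0\|,\|b+x_0\|\ge2$ by applying $\varphi$. Since $\|x_1-x_0\|=\|x_1-Dx_1\|\le\varepsilon$, we can write $x_1=\alpha a+\beta b$ with $\alpha,\beta>0$, and $\alpha+\beta=\varphi(x_1)\le1$. But then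
$$1=\varphi(x_0)=\varphi(Dx_1)=\alpha\varphi(Da)+\beta\varphi(Db)<\alpha+\beta\le1,$$
a contradiction. The contradiction came from $x_1$ being trapped in the cone spanned by the segment. So $x_1$ must leave this cone, which needs a third dimension.

**A third dimension alone is not enough.** Write $x=(u,g,t)\in\mathbb R\times\mathbb R^{d-2}\times\mathbb R$ and $m(t)=(\max\{|t|-1,0\})^2$, and take the ball $\{u^2+|g|^2+m(t)\le1\}$. It is rotation invariant in $(u,g)$, so we can leave the segment $\{(1,0,t):|t|\le1\}$ by rotating. But we land on another segment. Indeed the points of the sphere with $|t|<1$ form a non-empty relatively open set, and none of them is extreme, since $t$ can be varied freely. By (F1) this is not a universal BPB domain space.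

The remedy is to *couple* $g$ and $t$, so that a rotated segment is slightly curved while the original one ($g=0$) stays flat. We add the term $\kappa|g|^4t^2$.

## A coupled norm on $\mathbb R^d$ with only two segments

**Lemma 6 (the coupling is convex).** Let $0<\kappa\le1/100$ and $G(a,b)=a^2+\kappa a^4b^2$. On every convex subset of $\{a\ge0,\ a^2b^2\le4\}$, $G$ is convex, and midpoint convexity is strict for two distinct points that do not both have $a=0$. Moreover $G$ is strictly increasing in $a\ge0$, and nondecreasing in $b\ge0$.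

*Proof.* We have $G_{aa}=2+12\kappa a^2b^2>0$, $G_{bb}=2\kappa a^4$, $G_{ab}=8\kappa a^3b$, so
$$G_{aa}G_{bb}-G_{ab}^2=4\kappa a^4+24\kappa^2a^6b^2-64\kappa^2a^6b^2=4\kappa a^4(1-10\kappa a^2b^2).$$
Where $a^2b^2\le4$ the bracket is at least $1-0.4>0$. So the Hessian is positive semidefinite, and positive definite if $a\ne0$. Along a segment between two distinct points that do not both have $a=0$, we have $a>0$ in the open segment, so the second derivative is positive there and midpoint convexity is strict. Monotonicity is clear from $G_a=2a+4\kappa a^3b^2$ and $G_b=2\kappa a^4b$. $\square$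

**Construction.** Let $d\ge3$, $\kappa=1/100$, and for $x=(u,g,t)\in\mathbb R\times\mathbb R^{d-2}\times\mathbb R$ ($|g|$ Euclidean)
$$F(x)=u^2+|g|^2+\kappa|g|^4t^2+m(t)=u^2+G(|g|,t)+m(t),\qquad Q=\{|g|\le1,\ |t|\le2\}.\tag{3}$$
On $[0,1]\times[-2,2]$ we have $a^2b^2\le4$, so by Lemma 6 and the convexity of $|g|$ the function $G(|g|,t)$ is convex on $Q$, and so is $F$. It is even, $F(0)=0$, and $F\ge1$ if $|g|=1$ or $|t|=2$. Hence $B=\{x\in Q:F(x)\le1\}$ is a compact, convex, symmetric neighborhood of $0$. Let $\|\cdot\|$ be its gauge and $X=(\mathbb R^d,\|\cdot\|)$, so $B=B_X$.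

For $x\in Q$:

* if $F(x)<1$, then $|g|<1$, $|t|<2$, so $x$ is interior to $B$ by continuity, and $\|x\|<1$;
* if $F(x)=1$, then $\|x\|\le1$, and for $\lambda>1$ either $\lambda x\notin Q$, or $F(\lambda x)\ge\lambda F(x)>1$ by convexity and $F(0)=0$; so $\lambda x\notin B$ and $\|x\|=1$;
* if $F(x)>1$, then $x\notin B$ and $\|x\|>1$.

Therefore
$$\text{for }x\in Q:\quad\|x\|\ge1\iff F(x)\ge1,\qquad\text{and}\qquad S_X=\{x\in Q:F(x)=1\}.\tag{4}$$
The set $I_0=\{(1,0,t):|t|\le1\}$ is a non-degenerate segment in $S_X$. So $X$ is not strictly convex, hence not uniformly convex.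

**Lemma 7.** Every non-degenerate segment in $S_X$ lies in $I_0$ or in $-I_0$.

*Proof.* Let $x=(u,g,t)\ne x^*=(u^*,g^*,t^*)$ be two points of such a segment. Then $F=1$ at $x$, $x^*$ and their midpoint, so each of the three convex summands $u^2$, $G(|g|,t)$, $m(t)$ has equality in midpoint convexity. Thus $u=u^*$. In
$$G\big(|\tfrac{g+g^*}2|,\tfrac{t+t^*}2\big)\le G\big(\tfrac{|g|+|g^*|}2,\tfrac{t+t^*}2\big)\le\tfrac12\big(G(|g|,t)+G(|g^*|,t^*)\big)$$
both inequalities are equalities. By strict monotonicity in $a$, the first gives $|g+g^*|=|g|+|g^*|$. By Lemma 6, the second gives $(|g|,t)=(|g^*|,t^*)$ or $g=g^*=0$. In the first alternative $|g|=|g^*|=\frac12|g+g^*|$, so $g=g^*$ by strict convexity of the Euclidean norm, and $x=x^*$, a contradiction. So $g=g^*=0$ and $t\ne t^*$. Now $m(t)=m(t^*)=m(\frac{t+t^*}2)=1-u^2$. If this value were $c>0$, then $t,t^*$ would be the two solutions $\pm(1+\sqrt c)$ of $m=c$, and their midpoint $0$ has $m(0)=0\ne c$. So the value is $0$, that is $|t|,|t^*|\le1$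 and $u=u^*=\pm1$. $\square$

In finite dimensions, compactness lets us forget about uniform $\delta$.

**Lemma 8.** Let $\dim X<\infty$. Suppose that for all $x_0\in S_X$ and $\varepsilon\in(0,1)$ there are $D\in L(X,X)$ and $x_1\in B_X$ with $\|D-I\|\le\varepsilon$, $Dx_1=x_0$, and $\|Dx\|<1$ whenever $x\in B_X$, $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon$. Then $X$ is a universal BPB domain space.

*Proof.* Let $\varepsilon\in(0,1)$. For $x_0\in S_X$ take $D,x_1$ from the hypothesis with $\varepsilon/2$. By compactness of $\{x\in B_X:\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon/2\}$ there is $\delta_{x_0}\in(0,1)$ with $\|Dx\|\le1-\delta_{x_0}$ on this set.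

Let $y\in S_X$ with $\|y-x_0\|\le\min\{\varepsilon/2,\delta_{x_0}/4\}$. The same $D,x_1$ witness $P(\varepsilon,\delta_{x_0})$ at $y$: first, $\|Dx_1-y\|=\|x_0-y\|\le\delta_{x_0}/4$; second, $\operatorname{dist}(x,\mathbb Ty)\ge\varepsilon$ implies $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon/2$, hence $\|Dx\|\le1-\delta_{x_0}$.

Cover the compact set $S_X$ by finitely many such neighborhoods and let $\delta(\varepsilon)$ be the minimum of the finitely many $\delta_{x_0}$. Then at each $y\in S_X$ condition $P(\varepsilon,\delta')$ holds for some $\delta'\ge\delta(\varepsilon)$, and Lemma 2 applies. (Note that $P(\varepsilon,\delta)$ is not monotone in $\delta$; this is why Lemma 2 allows $\delta'$ to depend on the point.) $\square$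

## Tilting at a point of the segment: proof of Theorem 3

We verify the hypothesis of Lemma 8 for the norm built from (3). Fix $x_0\in S_X$, $\varepsilon\in(0,1)$, and $s=\varepsilon/4$.

**Step 1 (points off the segments: the plain push works).** Let $x_0\notin I_0\cup(-I_0)$. Take $\varphi\in S_{X^*}$, $\varphi(x_0)=1$, $D=(1-s)I+s\varphi(\cdot)x_0$, $x_1=x_0$. Then $Dx_1=x_0$ and $\|D-I\|\le2s<\varepsilon$. For $x\in B_X$, $\|Dx\|\le(1-s)+s|\varphi(x)|$, which is $<1$ unless $|\varphi(x)|=1$. In that case, up to sign, $\varphi(x)=1$, so $\varphi=1$ on $[x,x_0]$ and $[x,x_0]\subset S_X$. By Lemma 7 the segment is degenerate, that is $x=x_0$. So $\|Dx\|<1$ for all $x\in B_X\setminus\{\pm x_0\}$.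

From now on $x_0=(1,0,\tau)$ with $|\tau|\le1$. (For a point $-x_0\in-I_0$ use the same $D$, and $-x_1$ in place of $x_1$.)

**Step 2 (what the rotated segment looks like).** Rotate by a small angle $\gamma$ in the plane of $u$ and $g_1$; put $c=\cos\gamma$, $\sigma=\sin\gamma$. A point $(\rho c,\rho\sigma e,t)$, with $e=(1,0,\dots,0)\in\mathbb R^{d-2}$ and $|t|\le1$, is on the sphere iff $\rho^2+\kappa\rho^4\sigma^4t^2=1$, that is
$$\rho=\rho(t)=1-\tfrac12\kappa\sigma^4t^2+o(\sigma^4).$$
So over the rotated direction the sphere is a strictly curved arc $p=\rho(t)$, where $p$ denotes the coordinate in that direction. If we send $p$ to $\alpha p+\beta t$ with $\alpha=1-\frac12\kappa\tau^2\sigma^4+o(\sigma^4)$ and $\beta=\kappa\sigma^4\tau$, then along the arc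
$$\alpha\rho(t)+\beta t=1-\tfrac12\kappa\sigma^4(t-\tau)^2+o(\sigma^4),$$
so this tilt singles out $t=\tau$. The operator will rotate the arc back over $I_0$, tilt it, and then push. What must be checked is that no other vector of the ball, in particular none with $g\approx0$, profits from the tilt.

**Step 3 (definition of the operator).** For $x=(u,g,t)$, $g=(g_1,g_\perp)$, put
$$p=cu+\sigma g_1,\quad v=(-\sigma u+cg_1,\,g_\perp)\in\mathbb R^{d-2},$$
so
$$p^2+|v|^2=u^2+|g|^2,\qquad g=(\sigma p+cv_1,\,v_\perp).$$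
Let $\rho>0$ solve
$$\rho^2+\kappa\rho^4\sigma^4\tau^2=1,\qquad\text{and}\qquad\beta=\kappa\sigma^4\tau,\quad\alpha=\frac{1-\beta\tau}\rho.\tag{5}$$
Since $\rho^2=1-\kappa\sigma^4\tau^2+o(\sigma^4)$, we have $1/\rho=1+\frac12\kappa\tau^2\sigma^4+o(\sigma^4)$ and $\alpha=1-\frac12\kappa\tau^2\sigma^4+o(\sigma^4)$. Define
$$R_\sigma x=(\alpha p+\beta t,\,v,\,t),\qquad Ex=(1-s)x+s\,u\,x_0=(u,(1-s)g,(1-s)t+s\tau u),\qquad D_\sigma=ER_\sigma.\tag{6}$$

**Step 4 ($D_\sigma$ is near the identity and hits $x_0$).** Let $x_1=(\rho c,\rho\sigma e,\tau)$. Then $F(x_1)=\rho^2+\kappa\rho^4\sigma^4\tau^2=1$, as $m(\tau)=0$, so $x_1\in B_X$. For $x_1$ we have $p=\rho$ and $v=0$, so $R_\sigma x_1=(\alpha\rho+\beta\tau,0,\tau)=(1,0,\tau)=x_0$. Also $Ex_0=x_0$, so $D_\sigma x_1=x_0$. The functional $x\mapsto u$ has norm $1$, because $u^2\le F(x)\le1$ on $B_X$ and $u(x_0)=1$. So $\|E\|\le1$ and $\|E-I\|\le2s=\varepsilon/2$. Since $R_\sigma\to I$ as $\sigma\to0$, $\|D_\sigma-I\|\le\|E-I\|+\|R_\sigma-I\|<\varepsilon$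 for small $\sigma$.

It remains to prove the following.

**Claim.** For all small $\sigma$, $\|D_\sigma x\|<1$ whenever $x\in B_X$ and $\operatorname{dist}(x,\{\pm x_0\})\ge\varepsilon$.

**Step 5 (a failure must concentrate at another point of the segment).** Suppose the Claim is false. Then there are $\sigma_n\to0$ and such $x_n$ with $\|D_{\sigma_n}x_n\|\ge1$, and we may assume $x_n\to\bar x$. Then $1\le\|E\bar x\|\le(1-s)\|\bar x\|+s|u(\bar x)|\le1$, so $|u(\bar x)|=1$. Changing all signs if necessary, $u(\bar x)=1$. Then $F(\bar x)\le1$ forces $\bar x=(1,0,\bar t)$ with $|\bar t|\le1$, and $\bar t\ne\tau$ because $\operatorname{dist}(\bar x,\{\pm x_0\})\ge\varepsilon$. Since $D_{\sigma_n}x_n\to(1,0,(1-s)\bar t+s\tau)$, for large $n$ we have $D_{\sigma_n}x_n\in Q$, and (4) gives $F(D_{\sigma_n}x_n)\ge1\ge F(x_n)$.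

Drop the index $n$, and put $\bar u=\alpha p+\beta t$, $t'=(1-s)t+s\tau\bar u$, so $Dx=(\bar u,(1-s)v,t')$. Using $u^2+|g|^2=p^2+|v|^2$,
$$0\le F(Dx)-F(x)=(\bar u^2-p^2)+\big((1-s)^2-1\big)|v|^2+\kappa\big[(1-s)^4|v|^4t'^2-|g|^4t^2\big]+m(t')-m(t).\tag{7}$$

**Step 6 (size of each term).** Since $x\to(1,0,\bar t)$ and $\sigma\to0$, we have $p\to1$, $v\to0$, $t\to\bar t$.

* *Tilt.* $\bar u^2-p^2=(\alpha^2-1)p^2+2\alpha\beta pt+\beta^2t^2=\sigma^4\big(-\kappa\tau^2+2\kappa\tau\bar t+o(1)\big)$.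
* *The term $m$.* We have $|t'|\le(1-s)|t|+s|\bar u|$, and $m$ is convex, even, and nondecreasing in $|t|$, so $m(t')\le(1-s)m(t)+s\,m(\bar u)$. As $p^2\le p^2+|v|^2=u^2+|g|^2\le F(x)\le1$, we get $|\bar u|\le1+O(\sigma^4)$ and $m(\bar u)=O(\sigma^8)$. Hence $m(t')-m(t)\le O(\sigma^8)$.
* *Transversal terms.* $(1-s)^2-1\le-s$, and eventually $\kappa(1-s)^4|v|^4t'^2\le4\kappa|v|^4\le\frac s2|v|^2$.

**Step 7 ($v$ is much smaller than $\sigma$).** Insert these bounds in (7) and drop $-\kappa|g|^4t^2\le0$: $0\le O(\sigma^4)-\frac s2|v|^2$. Hence $|v|=O(\sigma^2)$. Since $g=(\sigma p+cv_1,v_\perp)$ and $p\to1$, it follows that $|g|/\sigma\to1$, while $|v|^4/\sigma^4\to0$.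

This is where the fourth power is used: the gain from the tilt is of order $\sigma^4$, so the loss $-\frac s2|v|^2$ forces $|v|\ll\sigma$. The vector $x$ therefore cannot avoid having $|g|\approx\sigma$, and it must pay the full coupling cost $\kappa\sigma^4t^2$.

**Step 8 (contradiction).** In (7), the terms in $|v|^2$ are $\le0$. Drop them, divide by $\sigma^4$ and let $n\to\infty$:
$$0\le-\kappa\tau^2+2\kappa\tau\bar t-\kappa\bar t^2=-\kappa(\bar t-\tau)^2<0 .$$
This proves the Claim. By Lemma 8, $X$ is a universal BPB domain space, and Theorem 3 is proved. $\blacksquare$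

## A private coordinate for each point

In Theorem 3 one extra direction served a whole segment, at the price of the tilt $\alpha p+\beta t$. For Theorem 4 we are more generous: each point $x_0$ of a dense subset of the sphere gets its own extra coordinate, coupled to a seminorm that vanishes exactly on $[x_0]$. Then no tilt is needed. But adding coordinates creates new points of the sphere, which need their own coordinates, so we build a tower. And $\delta$ must now be uniform, since compactness is gone.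

**The basic extension.** Let $0<\kappa\le1/100$, let $Y\neq\{0\}$ be a Banach space and $\Gamma_Y\subset S_Y$ dense (countable if $Y$ is separable). For $j\in\Gamma_Y$ let $q_j(y)=\operatorname{dist}(y,[j])$, a seminorm with $q_j\le\|\cdot\|$. On $Y^+=Y\oplus\ell_2(\Gamma_Y)$ put
$$F(y,r)=A+C,\qquad A=\|y\|^2+|r|^2,\qquad C=\kappa\sum_j|r_j|^4q_j(y)^2\le\kappa|r|^4\|y\|^2.\tag{8}$$

*Example.* Let $Y=\ell_1^2$ and suppose $x_0=(\frac12,\frac12)\in\Gamma_Y$, with index $i$. The segment from $(1,0)$ to $(0,1)$ lies in $S_Y$ and contains $x_0$. Here $q_i(x_0)=0$, and $q_i((1,0))=\min_\lambda\big(|1-\frac\lambda2|+|\frac\lambda2|\big)=1$. For $c^2+\sigma^2=1$ the vector $cx_0+\sigma e_i$ has $F=1$, but $c(1,0)+\sigma e_i$ has $F=1+\kappa\sigma^4c^2>1$. After a rotation toward $e_i$, the point $x_0$ sticks out further than $(1,0)$.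

**Step 1 ($F$ defines a norm).** *$F$ is convex on $U=\{A\le4\}$.* Indeed
$$F=\|y\|^2+\sum_jG(|r_j|,q_j(y)).$$
The set $\{a,b\ge0,\ a^2+b^2\le4\}$ is convex, and $ab\le2$ on it, so there $G$ is convex and nondecreasing in each variable by Lemma 6. The functions $|r_j|$ and $q_j(y)$ are convex with values in this set when $A\le4$, and the set contains with a point every point of the quadrant $\{a,b\ge0\}$ that is smaller in both coordinates. So each $G(|r_j|,q_j(y))$ is convex on $U$, and so is the sum.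

Since $F\ge A$, $\{F\le1\}\subset\{A\le1\}\subset U$, and $\{F\le1\}$ is convex. It is balanced and bounded. If $A\le1/(1+\kappa)$, then $|r|\le1$, so $C\le\kappa\|y\|^2\le\kappa A$ and $F\le(1+\kappa)A\le1$. Let $\|\cdot\|$ be the gauge of $\{F\le1\}$: an equivalent norm on $Y\oplus_2\ell_2(\Gamma_Y)$.

**Step 2 (comparing $F$ with the norm).** For $\lambda\ge0$, $F(\lambda w)=\lambda^2A+\lambda^6C$, which is continuous and strictly increasing in $\lambda$ if $w\ne0$. So for $w\neq0$, $\nu=\|w\|$ is the unique solution of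
$$A\nu^{-2}+C\nu^{-6}=1,\qquad\text{and}\qquad\|w\|\le1\iff F(w)\le1,\quad\|w\|=1\iff F(w)=1.\tag{9}$$
In particular $|r|^2,\|y\|^2\le A\le\nu^2$, so $C\nu^{-4}\le\kappa|r|^2$. Put $a=A\nu^{-2}$, $b=C\nu^{-6}$; then $a+b=1$ and $F(w)=\nu^2a+\nu^6b$. Consequently
$$\|w\|\le1\Rightarrow F(w)\ge\|w\|^6,\qquad\|w\|\ge1\Rightarrow F(w)\ge\|w\|^2,\tag{10}$$
$$\nu=\|w\|<1\ \Rightarrow\ \nu^2-F(w)=b\nu^2(1-\nu^4)\le\kappa|r|^2(1-\nu^4),\tag{11}$$
the last step because $b\nu^2=C\nu^{-4}$. Multiplying (9) by $\nu^2$ gives $\nu^2=A+C\nu^{-4}$, hence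
$$\|y\|^2+|r|^2\le\|(y,r)\|^2\le\|y\|^2+(1+\kappa)|r|^2.\tag{12}$$
Finally, $C=0$ if $r=0$ or $y=0$, so
$$\|(y,0)\|=\|y\|,\qquad\|(0,r)\|=|r|,\qquad\text{and }(y,r)\mapsto y\text{ is a contraction.}\tag{13}$$

**Step 3 (the tower).** Let $Y_0=H$, $Y_{n+1}=Y_n^+$, $\Gamma_n=\Gamma_{Y_n}$, $\Gamma=\bigsqcup_n\Gamma_n$. By (13), $Y_n\subset Y_{n+1}$ isometrically. Iterating (12),
$$\|h\|^2+|r|^2\le\|(h,r)\|^2\le\|h\|^2+(1+\kappa)|r|^2\tag{14}$$
for $h\in H$ and $r$ supported on finitely many levels. So the completion $X$ of $\bigcup_nY_n$ is $H\oplus\ell_2(\Gamma)$ as a vector space, and (14) holds on all of it. By (13), forgetting the coordinates in $\Gamma_m$, $m\ge n$, gives norm-one projections $P_n:X\to Y_n$; in particular $P_0$ is $(h,r)\mapsto h$. Each coordinate functional belonging to an index in $\Gamma$ has norm at most $1$, by (12) and the contractivity of the $P_n$. Since $\bigcup Y_n$ is dense in $X$, $\bigcup_nS_{Y_n}$ is dense in $S_X$, and so $\bigcup_n\Gamma_n$ is dense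 in $S_X$. If $H$ is separable, then inductively all $Y_n$ are separable and all $\Gamma_n$ can be taken countable; $\Gamma$ is infinite because every $\Gamma_n\ne\emptyset$.

This gives the first bullet of Theorem 4. The rest of the proof is the BPB part.

## The operator attached to a point of $\Gamma_n$

**Step 4 (definition and basic properties of $D$).** Fix $\varepsilon\in(0,1)$, $s=\varepsilon/10$, $\sigma=s/100$, $c=\sqrt{1-\sigma^2}$. Fix $n$ and $x_0\in\Gamma_n$. Let $i$ denote $x_0$ as an index, $e_i$ the unit vector of $\ell_2(\Gamma_n)$, $g(\cdot)$ the $e_i$-coordinate, and $q=q_i=\operatorname{dist}(\cdot,[x_0])$ on $Y_n$. Take $\varphi\in S_{Y_n^*}$ with $\varphi(x_0)=1$, extended to $X$ as $\varphi\circ P_n$ (norm one). Put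
$$Rx=x+\big((c-1)\varphi(x)+\sigma g(x)\big)x_0+\big(-\sigma\varphi(x)+(c-1)g(x)\big)e_i,\quad Ex=(1-s)x+s\varphi(x)x_0,\quad D=ER.\tag{15}$$
Since $1-c\le\sigma^2\le\sigma$ and $\|x_0\|=\|e_i\|=1$, we have $\|R-I\|\le2(1-c)+2\sigma\le4\sigma$. Also $\|E\|\le1$ and $\|E-I\|\le2s$. So $\|D-I\|\le2s+4\sigma\le3s\le\varepsilon$.

For $w=(y,g,r)\in Y_{n+1}$, with $y\in Y_n$ and $r\in\ell_2(\Gamma_n\setminus\{i\})$, put
$$\Phi=\varphi(y),\qquad p=c\Phi+\sigma g=\varphi(Rw),\qquad v=-\sigma\Phi+cg=g(Rw).$$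
Then $\Phi=cp-\sigma v$, $g=\sigma p+cv$, $|p|^2+|v|^2=|\Phi|^2+|g|^2$. Computing $E(Rw)=(1-s)Rw+spx_0$,
$$Dw=\big(y',\,(1-s)v,\,(1-s)r\big),\qquad y'=(1-s)y+\big(p-(1-s)\Phi\big)x_0.\tag{16}$$
On coordinates in $\Gamma_m$, $m>n$, $D$ is multiplication by $1-s$; and $D$ maps $Y_m$ into $Y_m$ for $m\ge n+1$.

Let $x_1=cx_0+\sigma e_i$. Then $F(x_1)=c^2+\sigma^2+\kappa\sigma^4q(cx_0)^2=1$, so $\|x_1\|=1$. Here $\Phi=c$, $g=\sigma$, $p=1$, $v=0$, $r=0$ and $y'=(1-s)cx_0+(1-(1-s)c)x_0=x_0$. So $Dx_1=x_0$.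

To measure the shrinking we use
$$\Delta(x)=\|Dx\|^2-\|x\|^2,\qquad\Delta(\lambda x)=|\lambda|^2\Delta(x).$$

## Coordinates added after $x_0$

**Step 5 (later levels only help).** *For $(y,r)\in Y_{m+1}=Y_m\oplus\ell_2(\Gamma_m)$ with $m\ge n+1$,*
$$\Delta(y,r)\le\Delta(y)-s|r|^2.\tag{17}$$
By homogeneity let $z=(y,r)$ with $\|z\|=1$, so $F(z)=1$, where $F$ is (8) for $Y=Y_m$. We have $Dz=(Dy,(1-s)r)$. For $j\in\Gamma_m$, $q_j(Dy)\le q_j(y)+\|Dy-y\|\le q_j(y)+3s$ and $q_j(y)\le1$, so $q_j(Dy)^2\le q_j(y)^2+6s+9s^2\le q_j(y)^2+7s$, as $s\le\frac1{10}$. With $\sum|r_j|^4\le|r|^2$ (because $|r|\le1$) and $2s-s^2\ge1.9s$,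
$$F(Dz)\le F(z)+\Delta(y)-1.9s|r|^2+7\kappa s|r|^2\le1+\Delta(y)-1.5s|r|^2 .$$
Let $\nu=\|Dz\|\ge1-3s$. If $\nu\ge1$, then $\nu^2\le F(Dz)$ by (10). If $\nu<1$, then by (11), since the $\ell_2(\Gamma_m)$-part of $Dz$ has norm at most $|r|$ and $1-\nu^4\le1-(1-3s)^4\le12s$,
$$\nu^2\le F(Dz)+\kappa|r|^2(1-\nu^4)\le F(Dz)+12\kappa s|r|^2\le F(Dz)+0.12\,s|r|^2 .$$
In both cases $\nu^2\le1+\Delta(y)-s|r|^2$, which is (17).

Iterating: for $x\in Y_m$, $m\ge n+1$, with $w=P_{n+1}x$ and $\xi$ the vector of coordinates of $x$ in $\Gamma_l$, $n<l<m$,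
$$\Delta(x)\le\Delta(w)-s|\xi|^2.\tag{18}$$

## The level where the rotation acts

Let $w=(y,g,r)\in Y_{n+1}$ with $\|w\|=1$, so $F(w)=1$. Then $|p|^2+|v|^2=|\Phi|^2+|g|^2\le\|y\|^2+|g|^2\le1$.

**Step 6 (Case 1, $|p|\le\frac12$: the push alone shrinks).** $\|Dw\|\le(1-s)\|Rw\|+s|p|\le(1-s)(1+4\sigma)+\frac s2\le1-s+0.04s+\frac s2\le1-\frac s4$. So $\Delta(w)\le(1-\frac s4)^2-1\le-\frac s4$.

**Step 7 (Case 2, $|p|>\frac12$: setting up).** Multiplying $w$ by a unimodular scalar, we may assume $p>\frac12$; this changes neither $\Delta(w)$ nor $\operatorname{dist}(w,\mathbb Tx_0)$. Let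
$$d=\|y\|-|\Phi|\in[0,1],\qquad a=(1-s)\Phi,\qquad\mu=|a|+|p-a|-p\ge0.$$
From (16), $\|y'\|\le(1-s)\|y\|+|p-a|=|a|+(1-s)d+|p-a|=p+(1-s)d+\mu$.

*The excess $\mu$ is negligible.* (It comes from the argument of $\Phi$.) Note $c\ge0.99$, $\sigma\le0.001$, $|v|\le1$. From $\Phi=cp-\sigma v$,
$$\operatorname{Re}a\ge0.9\,(0.99\cdot\tfrac12-0.001)\ge\tfrac14,\qquad\operatorname{Re}(p-a)\ge p\big(1-(1-s)c\big)-\sigma\ge sp-\sigma\ge\tfrac s4,$$
and $|\operatorname{Im}(p-a)|=|\operatorname{Im}a|\le\sigma|v|$. For $\operatorname{Re}\zeta>0$, $|\zeta|-\operatorname{Re}\zeta=\frac{(\operatorname{Im}\zeta)^2}{|\zeta|+\operatorname{Re}\zeta}\le\frac{(\operatorname{Im}\zeta)^2}{2\operatorname{Re}\zeta}$. Since $\operatorname{Re}a+\operatorname{Re}(p-a)=p$,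
$$\mu\le\sigma^2|v|^2\Big(2+\frac2s\Big)\le\frac4s\sigma^2|v|^2=4\cdot10^{-4}\,s|v|^2 .$$

We now split $F(Dw)-F(w)$ into three groups.

**Step 8 (first group: $\|y'\|^2-\|y\|^2+(1-s)^2|v|^2-|g|^2$).** Square the bound for $\|y'\|$, use $\|y\|^2=|\Phi|^2+2|\Phi|d+d^2$ and $p^2-|\Phi|^2=|g|^2-|v|^2$, and drop $((1-s)^2-1)d^2\le0$:
$$\text{first group}\le2d\big((1-s)p-|\Phi|\big)+\big(2p\mu+2d\mu+\mu^2\big)-(2s-s^2)|v|^2 .$$
Here $p-|\Phi|\le|p-\Phi|=|(1-c)p+\sigma v|\le2\sigma$, so $(1-s)p-|\Phi|\le-\frac s2+2\sigma\le-\frac s4$. As $p,d,\mu\le1$, the second bracket is at most $5\mu\le\frac s{100}|v|^2$. With $2s-s^2\ge1.9s$,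
$$\text{first group}\le-\tfrac s2d-1.8\,s|v|^2 .$$

**Step 9 (second group: the coupling at the index $i$; this is the private coordinate at work).** Since $y'-(1-s)y\in[x_0]$, $q(y')=(1-s)q(y)$. Write $q=q(y)\le1$. Then
$$\kappa\big[(1-s)^4|v|^4q(y')^2-|g|^4q^2\big]\le\kappa q^2\big(|v|^4-|g|^4\big).$$
From $g=\sigma p+cv$ we get $|v|-|g|\le(1-c)|v|+\sigma p\le2\sigma$. If $|v|\le|g|$, the right-hand side is $\le0$. Otherwise $|v|^4-|g|^4=(|v|-|g|)(|v|+|g|)(|v|^2+|g|^2)\le2\sigma\cdot2|v|\cdot2|v|^2\le8\sigma|v|^2$. So in all cases the second group is at most $8\kappa\sigma|v|^2\le\frac s{100}|v|^2$.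

If moreover $|v|<\sigma/8$, then $|g|\ge\sigma p-|v|\ge\frac38\sigma$, so $|v|^4-|g|^4\le\frac{1-81}{4096}\sigma^4$, and the second group is at most $-\kappa q^2\sigma^4\frac{80}{4096}\le-\frac{\kappa\sigma^4}{64}q^2$.

**Step 10 (third group: the other coordinates of $\Gamma_n$).** By (13), $\|y'-y\|\le\|Dw-w\|\le3s$, so as in Step 5, $q_j(y')^2\le q_j(y)^2+7s$. The coordinates $j\ne i$ therefore contribute at most $-1.9s|r|^2+7\kappa s|r|^2\le-s|r|^2$.

**Step 11 (sum).** Since $F(w)=1$, Steps 8–10 give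
$$1-F(Dw)\ge\tfrac s2d+s|v|^2+s|r|^2,\quad\text{and if }|v|<\tfrac\sigma8:\quad1-F(Dw)\ge\tfrac s2d+s|r|^2+\tfrac{\kappa\sigma^4}{64}q^2.\tag{19}$$
In particular $F(Dw)\le1$, so $\|Dw\|\le1$, and by (10) $\|Dw\|^2\le F(Dw)^{1/3}\le1-\frac13(1-F(Dw))$. So in Case 2
$$\Delta(w)\le-\tfrac13\big(1-F(Dw)\big).\tag{20}$$
Together with Case 1, $\Delta\le0$ on $Y_{n+1}$, hence by (18) on every $Y_m$ with $m\ge n+1$, and $\|D\|\le1$ by density.

**Step 12 (uniform shrinking at this level).** *There is $\delta_1>0$ depending only on $\varepsilon,\kappa$ with $\Delta(w)\le-\delta_1$ whenever $w\in S_{Y_{n+1}}$ and $\operatorname{dist}(w,\mathbb Tx_0)\ge\varepsilon/3$.*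

In Case 1, $\Delta(w)\le-s/4$. In Case 2 with $|v|\ge\sigma/8$, (19) and (20) give $\Delta(w)\le-\frac{s\sigma^2}{192}$. There remains $p>\frac12$ and $|v|<\sigma/8$. We show that then $d$, $|r|$ or $q$ is not small.

Here $|g|\le\sigma p+|v|\le2\sigma$. In $F(w)=1$ use $\|y\|^2\le|\Phi|^2+3d$, $|\Phi|^2+|g|^2=p^2+|v|^2$, and $C\le\kappa|g|^4+\kappa|r|^2$:
$$1\le p^2+|v|^2+3d+\kappa|g|^4+(1+\kappa)|r|^2 .$$
Since $|v|^2\le\sigma^2$ and $\kappa|g|^4\le16\kappa\sigma^4\le\sigma^2$, this gives $1-p\le1-p^2\le3d+2|r|^2+2\sigma^2$. Then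
$$|1-\Phi|\le(1-p)+(1-c)p+\sigma|v|\le3d+2|r|^2+4\sigma^2 .$$
Write $y=\lambda x_0+\zeta$ with $\|\zeta\|=q$ (the distance to the line $[x_0]$ is attained). Then $|\lambda-\Phi|=|\varphi(\zeta)|\le q$, so $\|y-x_0\|\le|\lambda-\Phi|+|\Phi-1|+q\le2q+|1-\Phi|$. Using (13) and $|r|\le1$,
$$\tfrac\varepsilon3\le\|w-x_0\|\le\|y-x_0\|+|g|+|r|\le2q+3d+3|r|+6\sigma,\qquad6\sigma\le\tfrac\varepsilon{12}.$$
So $2q+3d+3|r|\ge\varepsilon/4$, hence $q\ge\varepsilon/24$ or $d\ge\varepsilon/36$ or $|r|\ge\varepsilon/36$. By (19), $1-F(Dw)$ is at least $\min\big\{\frac{\kappa\sigma^4\varepsilon^2}{64\cdot576},\frac{s\varepsilon}{72},\frac{s\varepsilon^2}{1296}\big\}$, and (20) finishes the step.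

## From the dense set to the whole sphere

**Step 13 (unit vectors of $Y_m$).** Let $x\in Y_m$, $m\ge n+1$, $\|x\|=1$, $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon/2$; let $w=P_{n+1}x$ and $\xi$ be as in (18). If $|\xi|\ge\varepsilon/20$, then $\Delta(x)\le-s\varepsilon^2/400$, because $\Delta(w)\le0$. Otherwise, by (14), $\|x-w\|\le\sqrt{1+\kappa}\,|\xi|\le\varepsilon/18$, so $1\ge\|w\|\ge1-\frac\varepsilon{18}\ge\frac12$, and $\hat w=w/\|w\|$ satisfies $\|\hat w-w\|\le\varepsilon/18$, hence $\operatorname{dist}(\hat w,\mathbb Tx_0)\ge\frac\varepsilon2-\frac\varepsilon9\ge\frac\varepsilon3$. By (18) and Step 12, $\Delta(x)\le\Delta(w)=\|w\|^2\Delta(\hat w)\le-\delta_1/4$. In both cases $\|Dx\|^2\le1-2\delta_2$, so $\|Dx\|\le1-\delta_2$, with $\delta_2=\frac12\min\{s\varepsilon^2/400,\delta_1/4\}$.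

**Step 14 (all vectors of the ball).** Let $x\in Y_m$ (we may take $m\ge n+1$), $\|x\|\le1$, $\operatorname{dist}(x,\mathbb Tx_0)\ge\varepsilon$. If $\|x\|\le1-\varepsilon/2$, then $\|Dx\|\le1-\varepsilon/2$ since $\|D\|\le1$. Otherwise $x/\|x\|$ is within $\varepsilon/2$ of $x$, so it is at distance at least $\varepsilon/2$ from $\mathbb Tx_0$, and $\|Dx\|\le\|D(x/\|x\|)\|\le1-\delta_2$. Put $\delta=\min\{\varepsilon/2,\delta_2\}$, which depends only on $\varepsilon,\kappa$. If $x\in B_X$ and $\operatorname{dist}(x,\mathbb Tx_0)\ge2\varepsilon$, then $P_mx\to x$, $\|P_mx\|\le1$, and eventually $\operatorname{dist}(P_mx,\mathbb Tx_0)\ge\varepsilon$; so $\|Dx\|\le1-\delta$.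

**Step 15 (conclusion by density).** For every $x_0\in\bigcup_n\Gamma_n$ we have $D$ and $x_1\in B_X$ with $\|D-I\|\le\varepsilon$, $Dx_1=x_0$, and $\|Dx\|\le1-\delta$ if $x\in B_X$, $\operatorname{dist}(x,\mathbb Tx_0)\ge2\varepsilon$; here $\delta=\delta(\varepsilon,\kappa)$ does not depend on $x_0,n,H$. Let $\varepsilon<\frac13$ and $y\in S_X$. Choose $x_0\in\bigcup_n\Gamma_n$ with $\|y-x_0\|\le\min\{\varepsilon,\delta/4\}$. Then $\|Dx_1-y\|\le\delta/4$, and $\operatorname{dist}(x,\mathbb Ty)\ge3\varepsilon$ implies $\operatorname{dist}(x,\mathbb Tx_0)\ge2\varepsilon$. So the same $D,x_1$ witness $P(3\varepsilon,\delta)$ at $y$. As $3\varepsilon$ runs over $(0,1)$, Lemma 2 applies, and $\eta$ depends only on $\varepsilon,\kappa$. Theorem 4 is proved. $\blacksquare$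

## Choosing $H$: proof of Corollary 5

Apply Theorem 4 with $H=\ell_1^2,\ell_1,c_0,C[0,1]$, real or complex.

With $H=\ell_1^2$, the sphere of $X$ contains a segment, so $X$ is not strictly convex. With $H=\ell_1$, $c_0$ or $C[0,1]$, the space $X$ has a non-reflexive closed subspace, so it is not reflexive. Then it is not superreflexive, and it is not isomorphic to a uniformly convex space, since uniformly convex spaces are reflexive (Milman–Pettis).

Recall that $X$ has the RNP if every countably additive $X$-valued measure of bounded variation that is absolutely continuous with respect to a finite positive measure has a Bochner integrable density. The property passes to closed subspaces, and $c_0$ fails it. To see the latter, let $r_n$ be the Rademacher functions on $[0,1]$ and $M(A)=(\int_Ar_n)_n$. By Bessel's inequality $M(A)\in c_0$, and $\|M(A)\|\le|A|$. A density would have $n$-th coordinate $r_n$ almost everywhere, and $|r_n|=1$ almost everywhere, so its values would not lie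 in $c_0$. So with $H=c_0$ the space $X$ fails the RNP.

If $H$ is separable (the case $H=\{0\}$ being trivial), $\Gamma$ is countably infinite, so $X$ is isomorphic to $H\oplus\ell_2$ and $H$ is 1-complemented in it. Finally, with $H=\ell_1$ or $\ell_1^2$, the subspace $H$ is 1-complemented in a universal BPB domain space, but by (F3) it is not one itself. $\blacksquare$

So the implication "universal BPB domain space $\Rightarrow$ uniformly convex" is false in every real dimension $d\ge3$, while it holds for real $d\le2$. In infinite dimensions, over both fields, every Banach space is isometric to a 1-complemented subspace of a universal BPB domain space. Which finite dimensions admit counterexamples in the complex case is not addressed here.
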